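\title{Submodular Cost Functions Cannot Be Expressed in Bounded Arity}

\begin{abstract}
A cost function on a finite totally ordered domain is expressible over a class of cost functions if it is obtained from a sum of members of the class by minimizing over hidden variables. Submodular relations are expressible by binary submodular relations, and we ask whether submodular cost functions are likewise expressible by submodular cost functions of some fixed arity. The answer is no. For every domain with at least two elements and every $n\ge 4$ we give a submodular cost function of arity $n$ with values in $\{0,2,3,4\}$ that is not expressible over submodular cost functions of arity at most $n-1$, even if these may take the value $\infty$. The proof follows optimal assignments along the pairs of arguments on which the submodular inequality is an equality. We also show that the expressive power grows strictly with the arity from arity three on, determine the whole hierarchy on the Boolean domain, and show that bounded arity does not suffice even approximately.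
\end{abstract}

\section{The problem}\label{sec:problem}

A discrete minimization problem is often given as a sum of terms, each of which depends on a few variables. Given a function of many variables, one can ask whether it can be rewritten as such a sum, with small terms of the same kind, when auxiliary variables may be added and minimized over. We answer this question for submodular functions.

\subsection*{Cost functions, submodularity, expressibility}

Throughout, $D$ is a finite totally ordered set, the \emph{domain}, and $\overline{\mathbb{Q}}_+=\mathbb{Q}_{\ge 0}\cup\{\infty\}$, with $\alpha+\infty=\infty$ and $\alpha\le\infty$ for all $\alpha$. A \emph{cost function} of arity $m$ on $D$ is a map $\phi\colon D^m\to\overline{\mathbb{Q}}_+$. It is \emph{finite-valued} if it never takes the value $\infty$; when the value $\infty$ is allowed we speak of a \emph{general} cost function. For tuples $x,y$ over $D$ we write $x\wedge y$ and $x\vee y$ for the coordinatewise minimum and maximum, and $x\le y$ for the coordinatewise order. A cost function $\phi$ of arity $m$ is \emph{submodular} if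
\begin{equation}\label{eq:submod}
\phi(x\wedge y)+\phi(x\vee y)\le\phi(x)+\phi(y)\qquad\text{for all }x,y\in D^m .
\end{equation}
In the language of valued constraints, $\phi$ has the fractional polymorphism $\{\langle 1,\mathrm{MIN}\rangle,\langle 1,\mathrm{MAX}\rangle\}$. Sums of submodular functions are submodular. Every unary cost function is submodular, because $\{x\wedge y,x\vee y\}=\{x,y\}$ in a total order. On the Boolean domain $D=\{0,1\}$ a binary function is submodular exactly when $\phi(0,0)+\phi(1,1)\le\phi(0,1)+\phi(1,0)$; the basic example is $x(1-y)$. On the Boolean domain we identify a tuple $x\in\{0,1\}^E$ with the set $X=\{u\in E: x_u=1\}$; then $\wedge,\vee$ become $\cap,\cup$, and \eqref{eq:submod} is the submodular inequality for set functions.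

Let $\Gamma$ be a set of cost functions on $D$. An \emph{instance} of the valued constraint satisfaction problem over $\Gamma$ consists of a finite set $V$ of variables and finitely many \emph{constraints} $(\psi_1,\sigma_1),\dots,(\psi_q,\sigma_q)$, where $\psi_i\in\Gamma$ and the \emph{scope} $\sigma_i$ is a tuple of variables whose length is the arity of $\psi_i$. For an assignment $s\colon V\to D$ and a tuple $\sigma=(z_1,\dots,z_m)$ of variables put $s|_\sigma=(s(z_1),\dots,s(z_m))$. The \emph{total cost} of $s$ is $\Psi(s)=\sum_{i=1}^q\psi_i(s|_{\sigma_i})$. Fix a \emph{list} $L$ of $m$ variables. The instance and the list \emph{express} the cost function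
\[
\Phi(x)=\min\{\Psi(s): s\colon V\to D,\ s|_L=x\},\qquad x\in D^m ,
\]
where $\min\emptyset=\infty$. Variables may be repeated in a scope or in the list, and the variables outside $L$ are called \emph{hidden}. An assignment $s$ is \emph{optimal for $x$} if $s|_L=x$ and $\Psi(s)=\Phi(x)$. A cost function is \emph{expressible} over $\Gamma$ if it equals $\Phi$ for some instance over $\Gamma$ and some list.

Expressibility does not lead out of the class of submodular functions.

\begin{lemma}\label{lem:closure}
If all constraints of an instance are submodular, then the total cost $\Psi$ is submodular on $D^V$, and every function $\Phi$ expressed by the instance is submodular.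
\end{lemma}

\begin{proof}
Since $(s\wedge t)|_\sigma=s|_\sigma\wedge t|_\sigma$ and $(s\vee t)|_\sigma=s|_\sigma\vee t|_\sigma$, each term of $\Psi$ is submodular in $s$, and so is the sum. Let $\Phi(x),\Phi(y)<\infty$ (otherwise there is nothing to prove) and let $s,t$ be optimal for $x,y$. The list values of $s\wedge t$ and $s\vee t$ are $x\wedge y$ and $x\vee y$, so $\Phi(x\wedge y)+\Phi(x\vee y)\le\Psi(s\wedge t)+\Psi(s\vee t)\le\Psi(s)+\Psi(t)=\Phi(x)+\Phi(y)$.
\end{proof}

It is therefore natural to ask how much of the class is generated by its members of small arity. The following problem is posed as an open question in \cite{hierarchies}.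

\medskip
\noindent\textbf{Problem.} Decide whether the following statements hold.
\begin{enumerate}
\item[(a)] For each finite totally ordered domain $D$ there is a $k$ such that every finite-valued submodular cost function on $D$, of any arity, is expressible over the finite-valued submodular cost functions on $D$ of arity at most $k$.
\item[(b)] For each finite totally ordered domain $D$ there is a $k$ such that every general submodular cost function on $D$, of any arity, is expressible over the general submodular cost functions on $D$ of arity at most $k$.
\end{enumerate}

For $k\ge1$ let $S_k$ be the set of submodular cost functions on $D$ of arity at most $k$, and let $\langle S_k\rangle$ be the class of cost functions expressible over $S_k$. These notations have two \emph{versions}: in the finite-valued version $S_k$ contains only finite-valued functions, in the general version it contains all. If $|D|=1$, every cost function is a constant and lies in $\langle S_1\rangle$, so the problem concerns domains with $|D|\ge2$.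

\subsection*{Reasons to expect the answer yes}

The first reason is the case of relations. For $R\subseteq D^m$ let $\iota_R$ be the cost function that is $0$ on $R$ and $\infty$ off $R$. It is submodular exactly when $R$ is closed under $\wedge$ and $\vee$, and it is then called a \emph{submodular relation}. The following fact is known; we recall the short proof because the fact is used in Section~\ref{sec:hierarchy}.

\begin{proposition}\label{prop:relations}
Let $m\ge2$, let $R\subseteq D^m$ be closed under $\wedge$ and $\vee$, and let $R_{ij}\subseteq D^2$ be the projection of $R$ to the coordinates $i,j$. Then each $\iota_{R_{ij}}$ is a submodular relation and $\iota_R(x)=\sum_{i<j}\iota_{R_{ij}}(x_i,x_j)$.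
\end{proposition}

\begin{proof}
Projections of $R$ are closed under $\wedge$ and $\vee$, and $x\in R$ implies $(x_i,x_j)\in R_{ij}$. Conversely let $(x_i,x_j)\in R_{ij}$ for all $i<j$. We show by induction on $|I|\ge2$ that for every set $I$ of coordinates some element of $R$ agrees with $x$ on $I$; the case $I=\{1,\dots,m\}$ gives $x\in R$. For $|I|=2$ this is the assumption. For $|I|\ge3$ pick distinct $i_1,i_2,i_3\in I$ and elements $r^1,r^2,r^3\in R$ such that $r^t$ agrees with $x$ on $I\setminus\{i_t\}$. The coordinatewise median $(r^1\wedge r^2)\vee(r^1\wedge r^3)\vee(r^2\wedge r^3)$ lies in $R$. In each coordinate of $I$ at least two of the three tuples agree with $x$, so the median agrees with $x$ on $I$.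
\end{proof}

The second reason is that a single hidden variable can collect information from arbitrarily many list variables.

\begin{example}\label{ex:trunc}
Let $D=\{0,1\}$, let $E$ be a set of $n$ elements and $r\ge0$ an integer. For $X\subseteq E$ with indicator tuple $x$,
\[
\min(|X|,r)=\min_{w\in\{0,1\}}\Bigl(rw+\sum_{u\in E}x_u(1-w)\Bigr),
\]
because $w=0$ costs $|X|$ and $w=1$ costs $r$. So $\min(|X|,r)$ lies in $\langle S_2\rangle$ for every $n$. The hidden variable cannot be spared: a real function on $\{0,1\}^n$ is given by a unique multilinear polynomial, a finite sum of functions of arity at most $k$ has degree at most $k$, and $\min(|X|,1)=1-\prod_u(1-x_u)$ has degree $n$.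
\end{example}

The third reason is that on the Boolean domain every ternary submodular cost function lies in $\langle S_2\rangle$ (Theorem~\ref{thm:hierarchy} below). All three facts point to a positive answer, even with $k=2$. They also show what a negative answer has to overcome: it must control instances with any number of hidden variables.

\section{Results}\label{sec:results}

Let $E$ be a set of $n\ge4$ elements with two distinguished elements $c\ne d$. We write $u$ for $\{u\}$, $uv$ for $\{u,v\}$ and $uvw$ for $\{u,v,w\}$, always with distinct letters denoting distinct elements. A 2-element subset of $E$ is a \emph{good pair} if it differs from $cd$, and a 3-element subset is a \emph{good triangle} if its three pairs are good. Define $\rho\colon 2^E\to\{0,2,3,4\}$ by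
\[
\rho(\emptyset)=0,\quad \rho(u)=2,\quad \rho(uv)=3\ \text{ if $uv$ is good},\quad \rho(cd)=4,\quad \rho(X)=4\ \text{ if } |X|\ge3 .
\]
This function is very close to a harmless one. The function $\rho_0(X)=\min(|X|,1)+\min(|X|,3)$ takes the values $0,2,3,4$ on sets of size $0,1,2,{\ge}3$, so $\rho$ and $\rho_0$ differ only at $cd$, where $\rho_0(cd)=3$. By Example~\ref{ex:trunc},
\begin{equation}\label{eq:rho0}
\rho_0(X)=\min_{w_1,w_3\in\{0,1\}}\Bigl(w_1+3w_3+\sum_{u\in E}x_u(1-w_1)+\sum_{u\in E}x_u(1-w_3)\Bigr),
\end{equation}
so $\rho_0\in\langle S_2\rangle$ on the Boolean domain. We shall use \eqref{eq:rho0} repeatedly as a test case.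

To transport $\rho$ to a domain $D$ with $|D|\ge2$, fix two elements $a<b$ of $D$ and define a cost function of arity $n$, with coordinates indexed by $E$, by
\[
\phi_n(x)=\rho\bigl(\{u\in E: x_u\ge b\}\bigr),\qquad x\in D^E .
\]
On the Boolean domain $\phi_n$ is $\rho$ itself.

\begin{theorem}\label{thm:main}
Let $D$ be a finite totally ordered domain with $|D|\ge2$ and let $n\ge4$. The function $\phi_n$ is a finite-valued submodular cost function on $D$ of arity $n$, with values in $\{0,2,3,4\}$, that is not expressible over the set of all general submodular cost functions (value $\infty$ allowed) on $D$ of arity at most $n-1$.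
\end{theorem}

\begin{corollary}\label{cor:answer}
Statements {\rm(a)} and {\rm(b)} are both false. They fail for every finite totally ordered domain $D$ with $|D|\ge2$.
\end{corollary}

\begin{proof}
Given $k$, let $n=\max(k+1,4)$. Then $k\le n-1$, so $\phi_n$ is not expressible over the general submodular functions of arity at most $k$, and a fortiori not over the finite-valued ones. Since $\phi_n$ is finite-valued and submodular, $k$ works neither in (a) nor in (b).
\end{proof}

Two supplements describe the failure more precisely.

\begin{theorem}\label{thm:hierarchy}
Let $|D|\ge2$. The following hold in the finite-valued version and in the general version.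
\begin{enumerate}
\item For every $k\ge3$, $\phi_{k+1}\in\langle S_{k+1}\rangle\setminus\langle S_k\rangle$, so $\langle S_3\rangle\subsetneq\langle S_4\rangle\subsetneq\langle S_5\rangle\subsetneq\cdots$. Among submodular cost functions on $D$ (finite-valued ones in the finite-valued version), $k+1$ is the smallest arity of one that lies outside $\langle S_k\rangle$.
\item On the Boolean domain, $\langle S_1\rangle\subsetneq\langle S_2\rangle=\langle S_3\rangle\subsetneq\langle S_4\rangle\subsetneq\langle S_5\rangle\subsetneq\cdots$.
\end{enumerate}
\end{theorem}

For $|D|\ge3$ we do not determine whether $\langle S_2\rangle=\langle S_3\rangle$.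

\begin{theorem}\label{thm:approx}
Let $|D|\ge2$, $k\ge1$ and $n>k$ with $n\ge4$. There is $\varepsilon=\varepsilon(D,n,k)>0$ such that every $\Phi\colon D^n\to[0,\infty]$ expressible over submodular functions of arity at most $k$ with values in $[0,\infty]$ satisfies $\sup_x|\Phi(x)-\phi_n(x)|\ge\varepsilon$. The number of hidden variables is unrestricted.
\end{theorem}

The proof of Theorem~\ref{thm:main} occupies Sections~\ref{sec:tight}--\ref{sec:proof}. Suppose an instance expresses $\phi_n$, and choose an optimal assignment for each subset of $E$. Wherever the submodular inequality for $\rho$ is an equality, the instance has no slack: the meet and the join of optimal assignments are optimal, and every single constraint satisfies its own inequality with equality (Section~\ref{sec:tight}). This has two consequences. Each constraint carries one number, its defect, and the defects add up to $1$. Each variable of the instance, hidden or not, reacts to at most one element of $E$. A constraint with fewer than $n$ variables is then blind to some element of $E$, which forces its defect to be $0$. Section~\ref{sec:four} shows this mechanism on four elements, Section~\ref{sec:coherent} makes the choice of optimal assignments,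 and Section~\ref{sec:proof} assembles the proof. Theorems~\ref{thm:hierarchy} and~\ref{thm:approx} are proved in Sections~\ref{sec:hierarchy} and~\ref{sec:approx}.

Rationality and the sign of the costs play no role in Sections~\ref{sec:tight}--\ref{sec:proof}, and there we allow constraints with values in $\mathbb{R}\cup\{\infty\}$. This is used in the proof of Theorem~\ref{thm:approx}.

\section{Tight pairs}\label{sec:tight}

\begin{lemma}\label{lem:rho}
The set function $\rho$ and the cost function $\phi_n$ are submodular.
\end{lemma}

\begin{proof}
We first check the local inequality $\rho(Z\cup u)+\rho(Z\cup v)\ge\rho(Z)+\rho(Z\cup uv)$ for $Z\subseteq E$ and distinct $u,v\notin Z$. If $|Z|=0$, the left side is $4$ and the right side is $3$ or $4$. If $|Z|=1$, the left side is at least $3+3$ and the right side is $2+4$. If $|Z|\ge2$, the left side is $4+4$ and the right side is at most $4+4$.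

Let $m_u(Z)=\rho(Z\cup u)-\rho(Z)$ for $u\notin Z$. The local inequality says $m_u(Z\cup v)\le m_u(Z)$, and adding elements one at a time gives $m_u(Z')\le m_u(Z)$ whenever $Z\subseteq Z'$ and $u\notin Z'$. For arbitrary $X,Y$ let $Y\setminus X=\{u_1,\dots,u_r\}$ and $U_t=\{u_1,\dots,u_t\}$. Then
\[
\rho(X\cup Y)-\rho(X)=\sum_{t=1}^r m_{u_t}(X\cup U_{t-1})\le\sum_{t=1}^r m_{u_t}\bigl((X\cap Y)\cup U_{t-1}\bigr)=\rho(Y)-\rho(X\cap Y).
\]
Finally, the map $A(x)=\{u: x_u\ge b\}$ satisfies $A(x\wedge y)=A(x)\cap A(y)$ and $A(x\vee y)=A(x)\cup A(y)$, so $\phi_n=\rho\circ A$ is submodular.
\end{proof}

A pair $(X,Y)$ of subsets of $E$ is \emph{tight} if $\rho(X)+\rho(Y)=\rho(X\cap Y)+\rho(X\cup Y)$. We use three kinds of tight pairs: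
\begin{itemize}
\item[(T0)] $(X,Y)$ with $X\subseteq Y$ or $Y\subseteq X$;
\item[(T1)] $(c,d)$, since $2+2=0+4$;
\item[(T2)] $(uv,uw)$ with $uv$ and $uw$ good, since $3+3=2+4$.
\end{itemize}
The pairs in (T0) and (T2) are tight for $\rho_0$ as well. The pair $(c,d)$ is not, since $2+2>0+3$; creating this one tight pair is the purpose of raising the value at $cd$.

For $X\subseteq E$ let $\chi_X\in D^E$ have the value $b$ on $X$ and $a$ off $X$. Then $\chi_X\wedge\chi_Y=\chi_{X\cap Y}$, $\chi_X\vee\chi_Y=\chi_{X\cup Y}$ and $\phi_n(\chi_X)=\rho(X)$. From now until the end of Section~\ref{sec:proof} we fix an instance with variable set $V$, submodular constraints $(\psi_i,\sigma_i)$, total cost $\Psi$ and a list $L$ indexed by $E$ that expresses $\phi_n$. The bound on the arities will be needed only at the very end. Let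
\[
M(X)=\{s\in D^V: s|_L=\chi_X,\ \Psi(s)=\rho(X)\}
\]
be the set of assignments that are optimal for $\chi_X$. It is nonempty, because the finite value $\rho(X)$ is attained as a minimum. We abbreviate $\psi_i(s|_{\sigma_i})$ to $\psi_i(s)$.

\begin{lemma}\label{lem:tight}
Let $(X,Y)$ be tight, $s\in M(X)$ and $t\in M(Y)$. Then $s\wedge t\in M(X\cap Y)$ and $s\vee t\in M(X\cup Y)$. Moreover, for every $i$ we have $\psi_i(s)+\psi_i(t)=\psi_i(s\wedge t)+\psi_i(s\vee t)$, and all four terms are finite.
\end{lemma}

\begin{proof}
The list values of $s\wedge t$ and $s\vee t$ are $\chi_{X\cap Y}$ and $\chi_{X\cup Y}$, so $\Psi(s\wedge t)\ge\rho(X\cap Y)$ and $\Psi(s\vee t)\ge\rho(X\cup Y)$. Since $\Psi$ is submodular and $(X,Y)$ is tight,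
\[
\rho(X\cap Y)+\rho(X\cup Y)\le\Psi(s\wedge t)+\Psi(s\vee t)\le\Psi(s)+\Psi(t)=\rho(X\cap Y)+\rho(X\cup Y)<\infty .
\]
Both inequalities are therefore equalities. The first equality forces $\Psi(s\wedge t)=\rho(X\cap Y)$ and $\Psi(s\vee t)=\rho(X\cup Y)$, which are the two memberships. The four total costs are finite, so each of their terms is finite. The second equality is the sum over $i$ of the inequalities $\psi_i(s\wedge t)+\psi_i(s\vee t)\le\psi_i(s)+\psi_i(t)$ between real numbers, so each of them is an equality.
\end{proof}

The proof uses nothing about $\rho$ except that it is finite. The same holds for Section~\ref{sec:coherent}, so both apply to $\rho_0$ and the instance \eqref{eq:rho0}.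

\section{The mechanism on four elements}\label{sec:four}

In this section we look at the smallest case: $n=4$, $E=\{c,d,j,l\}$, $D=\{0,1\}$ and constraints of arity at most $3$. There are five good pairs, and they are the edges of the two good triangles $cjl$ and $djl$, which share the edge $jl$. The three lemmas below are stated in the generality in which Section~\ref{sec:proof} needs them.

\subsection*{No hidden variables: the defect}

For a real set function $f$ and a pair $uv$ define the \emph{defect}
\[
\delta_f(uv)=f(u)+f(v)-f(\emptyset)-f(uv).
\]
It is the slack in the submodular inequality for the sets $u$ and $v$, and it measures how much $u$ and $v$ interact. It is additive in $f$, and $\delta_\rho(uv)=2+2-0-3=1$ for every good pair.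

\begin{lemma}\label{lem:defect}
Let $T$ be a 3-element set and $f\colon 2^T\to\mathbb{R}$ a function with $f(P)+f(Q)=f(P\cap Q)+f(T)$ for any two distinct pairs $P,Q\subseteq T$. Then $\delta_f$ takes the same value on the three pairs of $T$.
\end{lemma}

\begin{proof}
Let $T=uvw$. The hypothesis for $(uv,uw)$ and for $(uv,vw)$ gives
\[
f(T)=f(uv)+f(uw)-f(u)=f(uv)+f(vw)-f(v).
\]
Hence $f(u)-f(uw)=f(v)-f(vw)$. Adding $f(w)-f(\emptyset)$ to both sides gives $\delta_f(uw)=\delta_f(vw)$. The naming of the elements was arbitrary, and any two pairs of $T$ share an element.
\end{proof}

Suppose first that there are no hidden variables, so that $\rho=\sum_i f_i$ with submodular set functions $f_i$, each depending on at most three of the four elements. By Lemma~\ref{lem:tight} and (T2), each $f_i$ satisfies the hypothesis of Lemma~\ref{lem:defect} on $cjl$ and on $djl$. The triangles share $jl$, so $f_i$ has one and the same defect $\delta_i$ on all five good pairs, and $\sum_i\delta_i=1$. On the other hand $f_i$ does not depend on some element $u$. For a good pair $uw$ we get $f_i(u)=f_i(\emptyset)$ and $f_i(uw)=f_i(w)$, so $\delta_i=0$. This is a contradiction.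

The argument does not use (T1), and it applies word for word to $\rho_0$. Yet $\rho_0$ is expressible with hidden variables, and \eqref{eq:rho0} shows how. There the value $w_r=0$ is optimal if and only if $|X|\le r$, and $w_r=1$ is optimal if and only if $|X|\ge r$. So we may set $w_1=1$ exactly when $X\ne\emptyset$. The unary constraint $w_1$ then costs $0$ at $\emptyset$ and $1$ at every nonempty set, and it has defect $1+1-0-1=1$ on every pair. A constraint of arity one sees all elements of $E$, because its variable switches on as soon as any element does. To prove Theorem~\ref{thm:main} we must show that no variable of an instance for $\rho$ behaves like this.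

\subsection*{What a variable can follow}

Return to an instance for $\rho$ with hidden variables, and assume for the moment that each $M(X)$ consists of a single assignment $h_X$. Lemma~\ref{lem:tight} then gives $h_{X\cap Y}=h_X\wedge h_Y$ and $h_{X\cup Y}=h_X\vee h_Y$ for every tight pair. These identities hold coordinatewise, so we can study one variable $z$ at a time through the map $\gamma(X)=h_X(z)$. On a good triangle such a map has very little freedom.

\begin{lemma}\label{lem:triangle}
Let $T$ be a 3-element set and let $\gamma$ map the nonempty subsets of $T$ to the totally ordered set $D$, in such a way that $\gamma(P)\wedge\gamma(Q)=\gamma(P\cap Q)$ and $\gamma(P)\vee\gamma(Q)=\gamma(T)$ for any two distinct pairs $P,Q\subseteq T$. Then the elements of $T$ can be named $u,v,w$ so that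
\begin{equation}\label{eq:triangle}
\gamma(u)=\gamma(uv)=\gamma(uw)=\gamma(T)\ \ge\ \gamma(vw)=\gamma(v)=\gamma(w).
\end{equation}
Consequently:
\begin{enumerate}
\item[(A)] the value of $\gamma$ on each pair of $T$ is the maximum of its values on the two elements of the pair;
\item[(B)] for every $\theta\in D$, the number of elements $t\in T$ with $\gamma(t)>\theta$ is $0$, $1$ or $3$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\beta=\gamma(T)$. The values of $\gamma$ on any two pairs have maximum $\beta$. So all three values are at most $\beta$, and since in a total order the maximum of two elements is one of them, at most one of the three values is smaller than $\beta$. Name the elements so that $\gamma(uv)=\gamma(uw)=\beta$. Then $\gamma(u)=\gamma(uv)\wedge\gamma(uw)=\beta$, $\gamma(v)=\gamma(uv)\wedge\gamma(vw)=\gamma(vw)$ and $\gamma(w)=\gamma(uw)\wedge\gamma(vw)=\gamma(vw)$. This is \eqref{eq:triangle}, and (A) can be read off from it. For (B): if $\gamma(v)=\gamma(w)>\theta$ then all three elements are counted, and otherwise at most $u$ is.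
\end{proof}

For $D=\{0,1\}$, the lemma says that a variable is switched on by none, by exactly one, or by all three elements of a good triangle. A list variable $z_u$ is of the second type on a triangle that contains $u$, and the variable $w_1$ in \eqref{eq:rho0} is of the third type. The pair (T1) excludes the third type unless the variable is constant. Indeed, let $\gamma(\emptyset)=0$ (otherwise $\gamma\equiv1$, since $\gamma$ is monotone by (T0)) and let $F=\{u:\gamma(u)=1\}$. By (T1), $\gamma(c)\wedge\gamma(d)=\gamma(\emptyset)=0$, so $F$ does not contain both $c$ and $d$.

\begin{lemma}\label{lem:four}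
Let $F\subseteq\{c,d,j,l\}$ contain at most one of $c,d$ and meet each of the triangles $cjl$ and $djl$ in $0$, $1$ or $3$ elements. Then $|F|\le1$.
\end{lemma}

\begin{proof}
The hypotheses are symmetric in $c$ and $d$, so let $c\notin F$. Then $F$ does not contain $cjl$, so it meets $cjl$ in at most one element, and one of $j,l$ is not in $F$. Then $F$ does not contain $djl$, so it meets $djl$ in at most one element. Since $F\subseteq djl$, we are done.
\end{proof}

So $F$ is empty or a single element $u$. By (A), on the empty set, the singletons and the good pairs, the variable $z$ is constant or a copy of the list variable $z_u$. On these sets, which are all that the defect sees, hidden variables give nothing new, and the argument without hidden variables goes through. Two things remain to be done: to remove the assumption that optimal assignments are unique, and to pass to arbitrary $n$ and $D$.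

\section{A coherent choice of optimal assignments}\label{sec:coherent}

The pair $(X,X)$ is tight, so Lemma~\ref{lem:tight} shows that $M(X)$ is closed under $\wedge$ and $\vee$. Being finite and nonempty, it has a least element $s_X^-$ and a greatest element $s_X^+$, namely the meet and the join of all its elements. We want to choose $h_X\in M(X)$ so that meets and joins are respected along the pairs (T1) and (T2).

Neither extreme choice does this, as \eqref{eq:rho0} shows. The least optimal value of $w_1$ is $1$ on pairs and $0$ on singletons, so $s^-_{uv}\wedge s^-_{uw}\ne s^-_u$. The greatest optimal value of $w_3$ is $0$ on pairs and $1$ on triples, so $s^+_{uv}\vee s^+_{uw}\ne s^+_{uvw}$. To see what is needed, let $(X,Y)$ be tight. If the choice is monotone in $X$, then $h_{X\cap Y}\le h_X\wedge h_Y$ and $h_{X\cup Y}\ge h_X\vee h_Y$ automatically. For the opposite inequalities the choice should be large at intersections and small at unions. These wishes are compatible, because in (T1) and (T2) the intersections have at most one element and the unions at least two. So we take the greatest optimal assignment on sets of size at most one, and on larger sets the least optimal assignment that lies above those: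
\[
h_X=s_X^-\vee\bigvee_{Z\subseteq X,\ |Z|\le1}s_Z^+ .
\]

\begin{lemma}\label{lem:coherent}
\begin{enumerate}
\item $h_X\in M(X)$; if $X\subseteq Y$ then $h_X\le h_Y$; if $|X|\le1$ then $h_X=s_X^+$.
\item If $(X,Y)$ is tight, then $h_{X\cup Y}=h_X\vee h_Y$.
\item If $(X,Y)$ is tight and $|X\cap Y|\le1$, then $h_{X\cap Y}=h_X\wedge h_Y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) If $Z\subseteq X$ and $s\in M(X)$, then $s\vee s_Z^+\in M(X\cup Z)=M(X)$ by (T0) and Lemma~\ref{lem:tight}. Starting from $s_X^-$ and joining the assignments $s_Z^+$ one at a time gives $h_X\in M(X)$. Let $X\subseteq Y$. By (T0) and Lemma~\ref{lem:tight}, $s_X^-\wedge s_Y^-\in M(X)$, so $s_X^-\le s_X^-\wedge s_Y^-\le s_Y^-$. Every $s_Z^+$ in the definition of $h_X$ also occurs in that of $h_Y$, so $h_X\le h_Y$. If $|X|\le1$, then $Z=X$ occurs in the join, so $h_X\ge s_X^+$, and $h_X\in M(X)$ gives equality.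

(2) By Lemma~\ref{lem:tight}, $s_X^-\vee s_Y^-\in M(X\cup Y)$, so $s^-_{X\cup Y}\le s_X^-\vee s_Y^-\le h_X\vee h_Y$. A set $Z\subseteq X\cup Y$ with $|Z|\le1$ is contained in $X$ or in $Y$, so $s_Z^+\le h_X\vee h_Y$. Hence $h_{X\cup Y}\le h_X\vee h_Y$, and the reverse inequality holds by monotonicity.

(3) By Lemma~\ref{lem:tight}, $h_X\wedge h_Y\in M(X\cap Y)$, so $h_X\wedge h_Y\le s^+_{X\cap Y}=h_{X\cap Y}$ by (1). The reverse inequality holds by monotonicity.
\end{proof}

The threshold one in the definition of $h_X$ is what makes (2) work: a set with two elements can lie in $X\cup Y$ without lying in $X$ or in $Y$. In the instance \eqref{eq:rho0} the definition gives $h_X(w_1)=1$ exactly for $X\ne\emptyset$ and $h_X(w_3)=1$ exactly for $|X|\ge4$, which repairs both failures above.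

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

By Lemma~\ref{lem:rho} it remains to show that $\phi_n$ is not expressible over submodular functions of arity at most $n-1$. We keep the instance fixed in Section~\ref{sec:tight} and the assignments $h_X$, and show that some scope contains at least $n$ variables. Call a set $\{c,d,j,l\}$ with distinct $j,l\in E\setminus cd$ a \emph{block}. Since $n\ge4$, any two elements of $E$ lie in a common block. The good pairs of a block are the edges of the good triangles $cjl$ and $djl$; in particular every good pair of $E$ lies in a good triangle.

For each constraint define the set function $f_i(X)=\psi_i(h_X)$. Since $h_X\in M(X)$, the values $f_i(X)$ are finite and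
\begin{equation}\label{eq:sum}
\sum_i f_i(X)=\Psi(h_X)=\rho(X).
\end{equation}
Let $(X,Y)$ be tight with $|X\cap Y|\le1$. Lemma~\ref{lem:tight} with $s=h_X$, $t=h_Y$ and Lemma~\ref{lem:coherent}(2),(3) give, for every $i$,
\begin{equation}\label{eq:modular}
f_i(X)+f_i(Y)=f_i(X\cap Y)+f_i(X\cup Y).
\end{equation}

\medskip
\noindent\textbf{Step 1: each constraint has one defect, and the defects add up to $1$.}
Two distinct pairs of a good triangle $T$ form a tight pair of type (T2), with union $T$ and an intersection of size one. By \eqref{eq:modular} and Lemma~\ref{lem:defect}, $\delta_{f_i}$ is constant on the pairs of every good triangle, and hence on the five good pairs of every block. Fix $j_0\in E\setminus cd$. A good pair lies in some block $\{c,d,j,l\}$, so its defect equals $\delta_{f_i}(cj)$. This equals $\delta_{f_i}(cj_0)$: if $j\ne j_0$, the pairs $cj$ and $cj_0$ lie in the block $\{c,d,j,j_0\}$. So $\delta_{f_i}$ has one value $\delta_i$ on all good pairs, and \eqref{eq:sum} gives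
\begin{equation}\label{eq:one}
\sum_i\delta_i=\delta_\rho(cj_0)=1 .
\end{equation}

\medskip
\noindent\textbf{Step 2: each variable follows at most one element of $E$.}
We say that $z\in V$ \emph{follows} $u\in E$ if $h_u(z)\ne h_\emptyset(z)$. Fix $z$, let $\gamma(X)=h_X(z)$ and $o=\gamma(\emptyset)$. By Lemma~\ref{lem:coherent}(1), $\gamma$ is monotone, so the set of elements followed by $z$ is $F=\{u\in E:\gamma(u)>o\}$. By (T2) and Lemma~\ref{lem:coherent}(2),(3), $\gamma$ satisfies the hypothesis of Lemma~\ref{lem:triangle} on every good triangle. Part (B) of that lemma, with $\theta=o$, shows that $F$ meets every good triangle in $0$, $1$ or $3$ elements. By (T1) and Lemma~\ref{lem:coherent}(3), $\gamma(c)\wedge\gamma(d)=o$, so one of $\gamma(c),\gamma(d)$ equals $o$ and $F$ contains at most one of $c,d$. By Lemma~\ref{lem:four}, $F$ meets every block in at most one element. Any two elements lie in a block, so $|F|\le1$.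

Part (A) of Lemma~\ref{lem:triangle} holds for every $z$, and every good pair lies in a good triangle. Thus
\begin{equation}\label{eq:join}
h_{uw}=h_u\vee h_w\qquad\text{for every good pair }uw .
\end{equation}
Note that \eqref{eq:join} does not follow from Lemma~\ref{lem:coherent}(2), since $(u,w)$ is not tight when $uw$ is good.

\medskip
\noindent\textbf{Step 3: a short scope has defect zero.}
Let the scope $\sigma_i$ contain at most $n-1$ variables. By Step~2 these variables follow at most $n-1$ elements of $E$ altogether, so some $u\in E$ is followed by none of them: $h_u(z)=h_\emptyset(z)$ for all $z$ in $\sigma_i$. Choose $w$ such that $uw$ is good. For $z$ in $\sigma_i$, \eqref{eq:join} and monotonicity give $h_{uw}(z)=h_\emptyset(z)\vee h_w(z)=h_w(z)$. Therefore $f_i(u)=f_i(\emptyset)$ and $f_i(uw)=f_i(w)$, and $\delta_i=\delta_{f_i}(uw)=0$.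

If all constraints had arity at most $n-1$, then all $\delta_i$ would vanish, contrary to \eqref{eq:one}. This proves Theorem~\ref{thm:main}. \qed

\begin{remark}\label{rem:hyp}
The hypotheses enter as follows. The total order on $D$ is used in Lemma~\ref{lem:triangle} and in Step~2, where the maximum or the minimum of two values has to be one of them. The pair (T1) is used only in Step~2; without it the statement fails, as $\rho_0$ shows. The condition $n\ge4$ provides the blocks. For $n=3$ and $E=\{c,d,j\}$ there is no good triangle, and the same definition gives
\[
\rho=x_c+x_d+2x_j+x_c(1-x_j)+x_d(1-x_j),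
\]
a sum of unary and binary submodular functions. The bound $n-1$ on the arity is used only in Step~3 and cannot be raised, since $\phi_n\in S_n$.
\end{remark}

\section{The hierarchy in the arity}\label{sec:hierarchy}

\begin{proof}[Proof of Theorem~\ref{thm:hierarchy}(1)]
The function $\phi_{k+1}$ is finite-valued and submodular of arity $k+1$, so it lies in $S_{k+1}\subseteq\langle S_{k+1}\rangle$ in both versions. By Theorem~\ref{thm:main} with $n=k+1\ge4$ it lies outside the general class $\langle S_k\rangle$, hence also outside the smaller finite-valued one. Every submodular cost function of arity at most $k$, of the version considered, belongs to $S_k\subseteq\langle S_k\rangle$, so $k+1$ is the smallest arity of a submodular function outside $\langle S_k\rangle$.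
\end{proof}

For part (2) let $D=\{0,1\}$. The main point is that a ternary submodular function is a minimum, over one hidden variable, of a quadratic polynomial whose coefficients of products $x_ix_j$ are nonpositive. Such a polynomial is easily written as a constant plus nonnegative submodular terms, but the constant may come out negative. Cost functions are nonnegative and expressibility is exact, so a negative constant is not allowed; a maximum flow removes it.

We recall the facts on flows. A \emph{network} is a finite directed graph with a source, a sink and nonnegative capacities on the arcs. A \emph{flow} assigns to each arc a number between $0$ and its capacity, such that at every node other than source and sink the inflow equals the outflow; its \emph{value} is the net outflow of the source. A \emph{cut} is a set $A$ of nodes that contains the source and not the sink, and its \emph{capacity} is the total capacity of the arcs leaving $A$. Summing the conservation equations over $A$ shows that the flow on arcs leaving $A$ minus the flow on arcs entering $A$ is the value of the flow. The max-flow min-cut theorem says that there is a flow whose value is the minimum capacity of a cut, and that it can be taken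 rational if the capacities are rational.

\begin{lemma}\label{lem:flow}
Let $Q$ be a multilinear polynomial of degree at most $2$ in $x_1,\dots,x_m$ with rational coefficients, such that the coefficient of each product $x_ix_j$ is at most $0$ and $Q\ge0$ on $\{0,1\}^m$. Then on $\{0,1\}^m$ the function $Q$ is a combination, with nonnegative rational coefficients, of the functions $1$, $x_i$, $1-x_i$ and $x_i(1-x_j)$.
\end{lemma}

\begin{proof}
Using $-x_ix_j=x_i(1-x_j)-x_i$ and then $-x_i=(1-x_i)-1$, write
\[
Q=C+\sum_ip_ix_i+\sum_iq_i(1-x_i)+\sum_{i\ne j}r_{ij}\,x_i(1-x_j)
\]
with rational $p_i,q_i,r_{ij}\ge0$ and a rational constant $C$. Consider the network with a source, a sink and nodes $1,\dots,m$, with arcs from the source to $i$ of capacity $q_i$, from $i$ to the sink of capacity $p_i$, and from $i$ to $j$ of capacity $r_{ij}$ for all $i\ne j$. The cuts are the sets $A_x$ consisting of the source and the nodes $i$ with $x_i=1$. The three kinds of arcs leave $A_x$ exactly when $1-x_i=1$, $x_i=1$ and $x_i(1-x_j)=1$, respectively, so the capacity of $A_x$ is $Q(x)-C$. Take a rational flow whose value $\lambda$ is the minimum cut capacity, that is, $\lambda=\min Q-C$. Let $g_i^+$, $g_i^-$, $g_{ij}$ be its values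 on the three kinds of arcs. The only arcs that can enter $A_x$ are arcs from $j$ to $i$ with $x_j=0$ and $x_i=1$. Hence, for all $x$,
\[
\lambda=\sum_ig_i^-x_i+\sum_ig_i^+(1-x_i)+\sum_{i\ne j}(g_{ij}-g_{ji})\,x_i(1-x_j).
\]
Subtracting,
\[
Q=(C+\lambda)+\sum_i(p_i-g_i^-)x_i+\sum_i(q_i-g_i^+)(1-x_i)+\sum_{i\ne j}(r_{ij}-g_{ij}+g_{ji})\,x_i(1-x_j).
\]
All coefficients are nonnegative, including $C+\lambda=\min Q\ge0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:hierarchy}(2)]
The strict inclusions from $\langle S_3\rangle$ on are part (1). It remains to show $\langle S_1\rangle\ne\langle S_2\rangle$ and $\langle S_3\rangle\subseteq\langle S_2\rangle$.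

\emph{$\langle S_1\rangle\ne\langle S_2\rangle$.} Let a finite-valued binary function $\Phi$ be expressed over unary functions. The two list variables are distinct, since otherwise $\Phi(0,1)=\infty$. The total cost is a sum of functions of single variables, so the hidden variables contribute a constant and $\Phi(x,y)=p(x)+q(y)$ with finite $p,q$. Then $\Phi(0,0)+\Phi(1,1)=\Phi(0,1)+\Phi(1,0)$. The function $x(1-y)\in S_2$ gives $0$ on the left and $1$ on the right.

\emph{Finite-valued ternary functions.} Let $\phi$ be ternary, finite-valued and submodular, and let $\kappa$ be the coefficient of $x_1x_2x_3$ in its multilinear polynomial. We show that $\phi$ is expressed by an instance over finite-valued functions in $S_2$ whose list consists of three distinct variables.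

We may assume $\kappa\le0$. Indeed, for a cost function $\psi$ let $\bar\psi(x)=\psi(1-x_1,\dots,1-x_m)$. Complementing all coordinates exchanges $\wedge$ and $\vee$, so $\bar\psi$ is submodular when $\psi$ is. If an instance expresses $\bar\phi$, then replacing every $\psi_i$ by $\bar\psi_i$ gives an instance that expresses $\phi$. And the cubic coefficient of $\bar\phi$ comes from $\kappa(1-x_1)(1-x_2)(1-x_3)$ alone, so it is $-\kappa$.

Let $\kappa\le0$. The coefficient of $x_1x_2$ is $\phi(1,1,0)-\phi(1,0,0)-\phi(0,1,0)+\phi(0,0,0)$, which is at most $0$ by \eqref{eq:submod}; by symmetry so are the coefficients of $x_1x_3$ and $x_2x_3$. Next,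
\[
-x_1x_2x_3=\min_{x_4\in\{0,1\}}x_4(2-x_1-x_2-x_3),
\]
because the bracket is $-1$ if $x_1=x_2=x_3=1$ and is nonnegative otherwise. Replace the cubic term of $\phi$ by $|\kappa|\,x_4(2-x_1-x_2-x_3)$. The result is a quadratic polynomial $Q(x_1,\dots,x_4)$ whose coefficients of products are all at most $0$, with $\phi=\min_{x_4}Q$ and hence $\min Q=\min\phi\ge0$. By Lemma~\ref{lem:flow}, $Q$ is a sum of finite-valued functions in $S_2$; the constant term is a constant unary function.

\emph{General ternary functions.} Let $\phi$ be ternary and submodular and let $R=\{x:\phi(x)<\infty\}$, which is closed under $\wedge$ and $\vee$ by \eqref{eq:submod}. If $R=\emptyset$, then $\phi$ is expressed by the constant unary function $\infty$ applied to $x_1$. Otherwise we extend $\phi|_R$ to a finite-valued submodular function. Let $N=\max_R\phi$ and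
\[
\phi'(x)=\min_{y\in\{0,1\}^3}\Bigl(\phi(y)+N\sum_{i=1}^3|x_i-y_i|\Bigr).
\]
Since $|x_i-y_i|=x_i(1-y_i)+y_i(1-x_i)$ is submodular, $\phi'$ is submodular by Lemma~\ref{lem:closure}. It is nonnegative, rational, and finite because $R\ne\emptyset$. For $x\in R$, the choice $y=x$ costs $\phi(x)$ and every $y\ne x$ costs at least $N\ge\phi(x)$, so $\phi'(x)=\phi(x)$. Hence $\phi=\phi'+\iota_R$. The function $\phi'$ is covered by the finite-valued case, and $\iota_R$ is a sum of three binary submodular relations by Proposition~\ref{prop:relations}. Together they express $\phi$ over $S_2$, again with three distinct list variables.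

\emph{Substitution.} In an instance over $S_3$, replace each ternary constraint by the expression just found for its cost function, with the scope in place of the list and with fresh hidden variables. The fresh variables of different constraints do not interact, so minimizing over them returns the original total cost. The new instance is over $S_2$, in the same version, and expresses the same function. Thus $\langle S_3\rangle\subseteq\langle S_2\rangle$.
\end{proof}

\section{Approximation}\label{sec:approx}

The proof of Theorem~\ref{thm:main} rests on exact equalities, so one may ask whether $\phi_n$ is a limit of expressible functions, perhaps with more and more hidden variables. It is not: the number of variables that an instance needs is bounded in terms of $|D|$ and $n$, and then compactness applies.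

\begin{proof}[Proof of Theorem~\ref{thm:approx}]
Give $[0,\infty]$ its usual compact metrizable topology. In it addition and the minimum of two elements are continuous and $\le$ is a closed relation. Let $\mathcal{E}\subseteq[0,\infty]^{D^n}$ be the set of functions expressible over submodular functions of arity at most $k$ with values in $[0,\infty]$. We show that $\mathcal{E}$ is closed. This suffices: the proof of Theorem~\ref{thm:main} allows real costs and $k\le n-1$, so $\phi_n\notin\mathcal{E}$ and some neighborhood of $\phi_n$ misses $\mathcal{E}$. Since $\phi_n$ is finite-valued and $D^n$ is finite, this neighborhood contains $\{\Phi:\sup_x|\Phi(x)-\phi_n(x)|<\varepsilon\}$ for some $\varepsilon>0$. There are finitely many choices of $a<b$ in the definition of $\phi_n$, so $\varepsilon$ can be taken to depend on $D,n,k$ only.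

\emph{A normal form for instances.} Let an instance express $\Phi\in\mathcal{E}$. For each $x$ with $\Phi(x)<\infty$ fix an optimal assignment $s_x$. Call variables $z,z'$ equivalent if $s_x(z)=s_x(z')$ for all such $x$, and replace every variable, in the scopes and in the list, by its class. The assignments of the merged instance correspond to those assignments of the original instance that are constant on classes, with the same cost and the same list values. So the merged instance expresses a function $\Phi'\ge\Phi$. Each $s_x$ is constant on classes, so $\Phi'(x)\le\Phi(x)$ whenever $\Phi(x)<\infty$. Hence $\Phi'=\Phi$. A class is determined by the map $x\mapsto s_x(z)$, so there are at most $N=|D|^{|D|^n}$ classes. Adding unused variables, we may assume that the variable set is a fixed set $W$ with $|W|=N$. A constraint of arity $m<k$ becomes one of arity $k$ if we add $k-m$ arguments on which it does not depend; constraints with the same scope can be added up; and a missing scope can be given the zero function. These operations preserve submodularity and the total cost. So every $\Phi\in\mathcal{E}$ is expressed by a list $L\in W^n$ and a family $(\psi_\sigma)_{\sigma\in W^k}$ of submodular functions $D^k\to[0,\infty]$,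 one for each scope.

\emph{Passing to the limit.} Let $\Phi_t\in\mathcal{E}$ converge pointwise to $\Phi$, and let $\Phi_t$ be given in normal form by $L_t$ and $(\psi_{\sigma,t})$. There are finitely many lists and finitely many scopes, and $[0,\infty]^{D^k}$ is compact and metrizable. So along a subsequence $L_t=L$ is constant and each $\psi_{\sigma,t}$ converges to some $\psi_\sigma$. The inequality \eqref{eq:submod} passes to the limit, so each $\psi_\sigma$ is submodular. For each $x$, the value $\Phi_t(x)$ is the minimum, over the fixed finite set of assignments $s\colon W\to D$ with $s|_L=x$, of the finite sum $\sum_\sigma\psi_{\sigma,t}(s|_\sigma)$. If this set is nonempty, continuity shows that $\Phi(x)$ is the same expression in the functions $\psi_\sigma$. If it is empty, which can happen when $L$ repeats a variable, then $\Phi_t(x)=\infty$ for all $t$, so $\Phi(x)=\infty$, and the limiting instance also gives $\infty$. Hence the limiting instance expresses $\Phi$, and $\Phi\in\mathcal{E}$.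
\end{proof}

\begin{thebibliography}{9}

\bibitem{hierarchies}
\emph{The Expressive Power of Valued Constraints: Hierarchies and Collapses},
\texttt{https://www.cs.ox.ac.uk/\allowbreak standa.zivny/\allowbreak publications/\allowbreak cjz08tcs-preprint.pdf}.

\end{thebibliography}
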